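\title{A countable product of subspaces of $\omega_1$ that is not strongly zero-dimensional}

\begin{abstract}
We show in ZFC that there are subspaces $A_k$ $(k\in\omega)$ of $\omega_1$ whose product is not strongly zero-dimensional, although every finite subproduct is. All factors can be taken stationary. On the product we construct a continuous function $F$ with values in $[0,1]$ such that every clopen set containing $F^{-1}(0)$ meets $F^{-1}(1)$; the value of $F$ is read off from a binary tree of tasks whose moves are coded by successor ordinals. In the positive direction, $\prod_k A_k$ is strongly zero-dimensional whenever the intersection of its stationary factors is stationary. In particular, $A^\omega$ is strongly zero-dimensional for every $A\subset\omega_1$.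
\end{abstract}

\section{Introduction}\label{sec:intro}

Spaces are regular and $T_1$, ordinals carry the order topology, $\omega_1$ is the first uncountable ordinal, and subspaces and products carry the subspace and Tychonoff product topologies. A \emph{zero-set} of a space $X$ is a set $f^{-1}(0)$ with $f:X\to\mathbb R$ continuous. The space $X$ is \emph{strongly zero-dimensional} if for any two disjoint zero-sets $E$ and $H$ there are disjoint clopen sets $U\supset E$ and $V\supset H$. We use this property in the following equivalent form:
\begin{equation}\label{eq:szd}
\begin{array}{l}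
\text{for every continuous } g:X\to[0,1] \text{ there is a clopen set } C\\
\text{with } g^{-1}(0)\subset C \text{ and } C\cap g^{-1}(1)=\emptyset.
\end{array}
\end{equation}
Indeed, $g^{-1}(0)$ and $g^{-1}(1)=(1-g)^{-1}(0)$ are disjoint zero-sets. Conversely, disjoint zero-sets $E=f^{-1}(0)$ and $H=h^{-1}(0)$ are the sets $g^{-1}(0)$ and $g^{-1}(1)$ for $g=|f|/(|f|+|h|)$, and then $U=C$, $V=X\setminus C$ separate them. Thus \eqref{eq:szd} says that whatever can be separated by a continuous function into $[0,1]$ can already be separated by a continuous function into $\{0,1\}$.

The local counterpart is \emph{zero-dimensionality}, the existence of a base of clopen sets. The intervals $[0,\beta]$ and $(\alpha,\beta]$ form such a base for $\omega_1$, and the property passes to subspaces and products, so every product of subspaces of $\omega_1$ is zero-dimensional. The question is whether local separation can be made global. In a zero-dimensional Lindel\"of space it can: cover the space by clopen sets $V_0,V_1,\dots$ each of which misses $E$ or misses $H$, replace $V_n$ by $V_n\setminus\bigcup_{m<n}V_m$ to obtain a clopen partition, and let $U$ be the union of the members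 that meet $E$. This settles countable products of countable subspaces of $\omega_1$, which are second countable. An uncountable subspace of $\omega_1$ is not Lindel\"of, as the cover by initial segments shows, and the argument breaks down. Nevertheless the following two results are known.
\begin{itemize}
\item[(i)] If $n\in\omega$ and $A_k\subset\omega_1$ for $k<n$, then $\prod_{k<n}A_k$ is strongly zero-dimensional.
\item[(ii)] If $\alpha_\lambda$ is an ordinal for each $\lambda\in\Lambda$, then $\prod_{\lambda\in\Lambda}\alpha_\lambda$ is strongly zero-dimensional.
\end{itemize}
They lead to the following problem from \cite{source}.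

\medskip
\noindent\textbf{Problem.} \emph{Is $\prod_{k\in\omega}A_k$ strongly zero-dimensional whenever $A_k$ is a subspace of $\omega_1$ for each $k\in\omega$?}
\medskip

One would guess that it is. Near a given point of a product, a continuous function is determined up to a small error by finitely many coordinates, finitely many coordinates are handled by (i), and by (ii) infinitely many factors do no harm when the factors are ordinals. The answer is nevertheless negative.

Let $\mathrm{Lim}$ be the set of nonzero limit ordinals below $\omega_1$ and let $\mathrm{Succ}=\{\alpha+1:\alpha<\omega_1\}$; the points of $\mathrm{Succ}$ are isolated in $\omega_1$. Stationary sets are recalled in Section~\ref{sec:stat}.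

\begin{theorem}\label{thm:A}
Let $S_n$ $(n\in\omega)$ be pairwise disjoint stationary subsets of $\mathrm{Lim}$, let
\[
A_i=\mathrm{Succ}\cup\bigcup_{n\ge i}S_n\quad(i\in\omega),\qquad \mathrm{Succ}\subset T\subset\omega_1\setminus\bigcup_{n\in\omega}S_n,
\]
and put $P=\prod_{i\in\omega}A_i\times T^{\omega}$ and $X=P^{\omega}$. There is a continuous function $F:X\to[0,1]$ such that every clopen set $C\supset F^{-1}(0)$ meets $F^{-1}(1)$. Hence $X$, a countable product of subspaces of $\omega_1$, is not strongly zero-dimensional.
\end{theorem}

Such sets $S_n$ exist in ZFC, so the Problem has a negative answer in ZFC. By (i), every finite subproduct of $X$ is strongly zero-dimensional. The sets $A_i$ decrease, each of them is stationary, and their intersection is the nonstationary set $\mathrm{Succ}$. The second theorem shows that no counterexample exists when the stationary factors have a stationary intersection.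

\begin{theorem}\label{thm:B}
Let $A_k\subset\omega_1$ $(k\in\omega)$ and $J=\{k:A_k\text{ is stationary}\}$. If $J=\emptyset$ or $\bigcap_{k\in J}A_k$ is stationary, then $\prod_{k\in\omega}A_k$ is strongly zero-dimensional. In particular, $A^\omega$ is strongly zero-dimensional for every $A\subset\omega_1$.
\end{theorem}

\begin{corollary}\label{cor:variants}
\begin{itemize}
\item[(a)] In Theorem~\ref{thm:B} the hypothesis that $\bigcap_{k\in J}A_k$ is stationary cannot be weakened to the hypothesis that $\bigcap_{k\in H}A_k$ is stationary for every finite nonempty $H\subset J$.
\item[(b)] There is a countable product of stationary subsets of $\omega_1$ that is not strongly zero-dimensional.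
\item[(c)] For $X$ as in Theorem~\ref{thm:A} and any nonempty space $Y$, the product $X\times Y$ is not strongly zero-dimensional. Hence no product of nonempty spaces that has the factors of $X$ among its factors is strongly zero-dimensional, whatever the number of factors.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Take $T=\mathrm{Succ}$ in Theorem~\ref{thm:A}. The nonstationary factors of $X$ are the copies of the discrete space $T$, the stationary factors are the copies of the $A_i$, and a finite intersection of these is some $A_n\supset S_n$.

(b) Start from infinitely many pairwise disjoint stationary subsets of $\mathrm{Lim}$, set one of them, $S$, aside, and take $T=\mathrm{Succ}\cup S$.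

(c) Apply \eqref{eq:szd} to $g(z,y)=F(z)$. If a clopen $C\subset X\times Y$ contained $F^{-1}(0)\times Y$ and missed $F^{-1}(1)\times Y$, then for any $y\in Y$ the clopen set $\{z:(z,y)\in C\}$ would contain $F^{-1}(0)$ and miss $F^{-1}(1)$.
\end{proof}

The proof of Theorem~\ref{thm:A} occupies Sections~\ref{sec:stat}--\ref{sec:walk}. Section~\ref{sec:switch} shows that the block $P$ acts as a switch that carries a code, and Section~\ref{sec:idea} explains on one level what such a switch is good for. The function $F$ is built in Section~\ref{sec:plays}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:positive}, which depends only on the facts recalled in Section~\ref{sec:stat}. Neither proof uses (i) or (ii).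

\section{Stationary sets and eventual constancy}\label{sec:stat}

A subset of $\omega_1$ is \emph{club} if it is closed and unbounded, and \emph{stationary} if it meets every club set. Stationary sets are unbounded, since final segments are club. We use the following standard facts.
\begin{itemize}
\item[(F1)] A countable intersection of club sets is club. Hence the intersection of a stationary set with a club set is stationary, and if a stationary set is a countable union of sets, one of them is stationary. The set $\mathrm{Lim}$ is club, so $\mathrm{Succ}$ is not stationary.
\item[(F2)] If $\Gamma\subset\omega_1$ is unbounded, the set of $\delta\in\mathrm{Lim}$ such that $\Gamma\cap\delta$ is unbounded in $\delta$ is club. If $\psi:\omega_1\to\omega_1$ is any function, the set of $\delta$ such that $\psi(\gamma)<\delta$ for all $\gamma<\delta$ is club.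
\item[(F3)] (Pressing-down lemma.) If $S$ is stationary and $\psi(\delta)<\delta$ for all $\delta\in S$, then $\psi$ is constant on a stationary subset of $S$.
\item[(F4)] (Ulam, Solovay.) There are infinitely many pairwise disjoint stationary subsets of $\mathrm{Lim}$.
\end{itemize}

For a point $y=(y_l)$ of a product of subsets of $\omega_1$ we write $y>\gamma$ if $y_l>\gamma$ for all $l$. The next lemma says that a clopen set cannot distinguish between points all of whose coordinates are large.

\begin{lemma}\label{lem:constancy}
Let $I$ be a nonempty countable set and let $E_l\subset\omega_1$ $(l\in I)$ be such that $\bigcap_{l\in H}E_l$ is stationary for every finite nonempty $H\subset I$. If $G$ is clopen in $Y=\prod_{l\in I}E_l$, there is $\gamma<\omega_1$ such that $\{y\in Y:y>\gamma\}$ is contained in $G$ or disjoint from $G$.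
\end{lemma}

\begin{proof}
Suppose not. For each $\gamma<\omega_1$ choose $y^\gamma\in G$ and $\bar y^\gamma\in Y\setminus G$ with $y^\gamma,\bar y^\gamma>\gamma$. As $G$ and $Y\setminus G$ are open, there is a finite nonempty $H_\gamma\subset I$ such that all points agreeing with $y^\gamma$ on $H_\gamma$ lie in $G$ and all points agreeing with $\bar y^\gamma$ on $H_\gamma$ lie outside $G$. There are only countably many finite subsets of $I$, so $H_\gamma$ equals a fixed $H$ for all $\gamma$ in an uncountable set $\Gamma$. By (F1) and (F2), the set of $\delta\in\mathrm{Lim}$ such that $\Gamma\cap\delta$ is unbounded in $\delta$ and $y^\gamma_l,\bar y^\gamma_l<\delta$ for all $\gamma<\delta$ and $l\in H$ is club. Pick such a $\delta$ in $\bigcap_{l\in H}E_l$ and an increasing sequence $\gamma_n\in\Gamma$ with limit $\delta$. For $l\in H$ the ordinals $y^{\gamma_n}_l$ and $\bar y^{\gamma_n}_l$ lie strictly between $\gamma_n$ and $\delta$, so both sequences converge to $\delta$. Fix $v\in\prod_{l\notin H}E_l$. The points $(y^{\gamma_n}|_H,v)\in G$ and $(\bar y^{\gamma_n}|_H,v)\in Y\setminus G$ converge to the same point of $Y$, namely the one equal to $\delta$ on $H$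 and to $v$ off $H$. This point belongs to the closed set $G$ and to the closed set $Y\setminus G$, which is absurd.
\end{proof}

The sets $\{y\in Y:y>\gamma\}$ are nonempty and decrease with $\gamma$, so exactly one of the two alternatives occurs for all large $\gamma$. It is not enough that each factor be stationary: if $E_0$ and $E_1$ are disjoint stationary sets, then $\{y_0<y_1\}$ and $\{y_0>y_1\}$ are complementary open subsets of $E_0\times E_1$, and both contain points $y>\gamma$ for every $\gamma$.

\section{A switch that carries a code}\label{sec:switch}

From now until the end of Section~\ref{sec:walk}, the sets $S_n$, $A_i$, $T$, $P$, $X$ are as in Theorem~\ref{thm:A}. Put $R=\prod_{i\in\omega}A_i$, so that a point of $P=R\times T^\omega$ is a pair $p=(x,t)$ with $x=(x_i)_{i\in\omega}$ and $t=(t_m)_{m\in\omega}$. Let $D$ be a countably infinite set of \emph{codes}; it will be specified in Section~\ref{sec:plays}. Fix a map $c:\mathrm{Succ}\to D$ all of whose fibers are uncountable, hence unbounded in $\omega_1$. For instance, write $D=\{d_1,d_2,\dots\}$ and put $c(\lambda+n)=d_n$ for $\lambda\in\mathrm{Lim}\cup\{0\}$ and $n\ge1$.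

For $m\in\omega$ let
\[
\Theta_m=\{(x,t)\in P:\ x_0=x_1=\dots=x_m=t_m\in\mathrm{Succ}\}.
\]
The \emph{state} of $p=(x,t)$ is $\operatorname{st}(p)=(c(x_0),m)$ if $m$ is least with $p\in\Theta_m$, and $\operatorname{st}(p)=*$ if $p$ lies in no $\Theta_m$. We think of $*$ as ``off'' and of $(d,m)$ as ``on, with code $d$ and delay $m$''. Two families of points will be used. For $x\in R$ let $\operatorname{off}(x)=(x,(1,1,\dots))$. For $\alpha\in\mathrm{Succ}$ let $\bar\alpha=(\alpha,\alpha,\dots)\in R$, and for $\alpha>1$ let $\operatorname{on}(\alpha,m)=(\bar\alpha,t)$ with $t_m=\alpha$ and $t_{m'}=1$ for $m'\neq m$. Comparing $x_0$ with the $t_{m'}$ gives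
\begin{equation}\label{eq:onoff}
\operatorname{st}(\operatorname{off}(x))=*\ \text{ if } x_0\ne 1,\qquad \operatorname{st}(\operatorname{on}(\alpha,m))=(c(\alpha),m),
\end{equation}
and $\operatorname{on}(\alpha,m)\to\operatorname{off}(\bar\alpha)$ as $m\to\infty$, because each coordinate $t_{m'}$ is eventually $1$.

Locally the switch is rigid: near any point of $P$ at most one code occurs.

\begin{lemma}\label{lem:local}
Each $\Theta_m$ is clopen in $P$. Let $p=(x,t)\in P$ and $N\in\omega$.
\begin{itemize}
\item[(a)] If $\operatorname{st}(p)\neq*$, then $\operatorname{st}$ is constant on a neighborhood of $p$.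
\item[(b)] If $\operatorname{st}(p)=*$ and $x_0\in\mathrm{Succ}$, then on a neighborhood of $p$ all states belong to $\{*\}\cup\{(c(x_0),m):m\ge N\}$.
\item[(c)] If $x_0\notin\mathrm{Succ}$, then $\operatorname{st}=*$ on a neighborhood of $p$.
\end{itemize}
\end{lemma}

\begin{proof}
The set $\Theta_m$ is open because successors are isolated and only finitely many coordinates are involved. Let $(x,t)\notin\Theta_m$. If $t_m\in\mathrm{Succ}$, then $x_i\ne t_m$ for some $i\le m$, and $\{(x',t'):t'_m=t_m,\ x'_i\neq t_m\}$ is a neighborhood of $(x,t)$ missing $\Theta_m$. If $t_m\notin\mathrm{Succ}$, then $t_m\notin A_0$, since $T$ misses every $S_n$. So $x_0\neq t_m$, and disjoint neighborhoods of $x_0$ and $t_m$ in $\omega_1$ give a neighborhood of $(x,t)$ on which $x'_0\ne t'_m$.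

(a) If $\operatorname{st}(p)=(d,m)$, take the set of $(x',t')\in\Theta_m\setminus\bigcup_{m'<m}\Theta_{m'}$ with $x'_0=x_0$. It is open because $x_0$ is a successor.

(b) Take the set of $(x',t')\notin\bigcup_{m<N}\Theta_m$ with $x'_0=x_0$.

(c) Here $x_0\in S_n$ for a unique $n$, so $x_0\notin A_{n+1}$ and $x_{n+1}\neq x_0$. On a neighborhood of $p$ we have $x'_{n+1}\ne x'_0$, which excludes all $\Theta_m$ with $m\ge n+1$. The finitely many closed sets $\Theta_0,\dots,\Theta_n$ do not contain $p$ and are excluded by shrinking the neighborhood.
\end{proof}

Globally the switch is free: a clopen set cannot forbid any code. Let $G\subset P$ be clopen. A finite intersection of the $A_i$ is some $A_n\supset S_n$, so Lemma~\ref{lem:constancy} applies to the clopen set $\{x\in R:\operatorname{off}(x)\in G\}$, and either $G$ or its complement contains all points $\operatorname{off}(x)$ with $x>\gamma$, for some $\gamma\ge1$. Suppose $G$ does. Given any $d\in D$, choose $\alpha>\gamma$ with $c(\alpha)=d$. Then $\operatorname{off}(\bar\alpha)\in G$, hence $\operatorname{on}(\alpha,m)\in G$ for all large $m$. We choose the code, and $G$ can only influence the delay. The contrast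 between this freedom and Lemma~\ref{lem:local} is all that the proof needs from $\omega_1$.

\begin{remark}\label{rem:hyp}
Each feature of $P$ is needed for Lemma~\ref{lem:local}. The set $\{x\in R:x_0=\dots=x_m\in\mathrm{Succ}\}$ is not closed: let the first $m+1$ coordinates equal a successor $\alpha$ tending to some $\delta\in S_m$. The requirement $t_m=x_0$ removes these limits precisely because $\delta\notin T$; this is the only use of $T\cap\bigcup_nS_n=\emptyset$. Part (c) uses $\bigcap_iA_i=\mathrm{Succ}$ and the fact that $\Theta_m$ involves more and more of the $x_i$. By (F1) and (F2), for club many $\delta$ every fiber of $c$ is unbounded in $\delta$. If such a $\delta$ belonged to all $A_i$, then $\operatorname{on}(\alpha_m,m)\to\operatorname{off}((\delta,\delta,\dots))$ for any successors $\alpha_m\to\delta$, and every code would occur in every neighborhood of that point.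
\end{remark}

\section{One level, and why a binary tree of levels is needed}\label{sec:idea}

We want a continuous $F$ on $X=P^\omega$ such that inside any clopen $C\supset F^{-1}(0)$ one can walk from the value $0$ to the value $1$, changing one coordinate at a time. An obvious step that stays in $C$ is a change at a remote coordinate: for $z\in C$ there is a number $N_C(z)$ such that all points agreeing with $z$ below $N_C(z)$ lie in $C$. But $F$ is continuous at $z$, so changes at remote coordinates alter $F$ little, and $C$ is chosen after $F$. The switch offers a second kind of step. It takes us to a new point of $C$ that carries a code of our choice, and the code can \emph{announce} a bound $b$ below which a later change is allowed to alter $F$ by a large amount. The following example shows that this is compatible with continuity.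

\begin{example}\label{ex:onelevel}
Take $D=\omega$, give $V=\omega\cup\{*\}$ the discrete topology, and let $Y=P\times V^\omega$. Put
\[
H=\{(p,y)\in Y:\ \operatorname{st}(p)=(b,m)\text{ for some } b,m,\text{ and } y(k)=m\text{ for some } k<b\}.
\]
We claim that $H$ is clopen. Let $(p,y)\in Y$ with $p=(x,t)$, and consider the three cases of Lemma~\ref{lem:local}. In case (a) the state is a constant $(b,m)$ near $p$, and membership in $H$ is then decided by the values $y(k)$, $k<b$. In case (c) a neighborhood of $(p,y)$ misses $H$. In case (b) let $b=c(x_0)$ and let $N$ exceed all $y(k)\in\omega$ with $k<b$. If $p'$ is close to $p$ and $y'$ agrees with $y$ below $b$, then $\operatorname{st}(p')$ is $*$ or $(b,m)$ with $m\ge N$, and no $y'(k)$ with $k<b$ equals $m$; so $(p',y')\notin H$.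

It matters that $y(k)$ has to name the delay $m$. The set $H'$ defined with ``$y(k)\neq*$'' in place of ``$y(k)=m$'' is not closed: if $\alpha>1$, $c(\alpha)\ge1$ and $y(0)=0$, then $(\operatorname{on}(\alpha,m),y)\in H'$ for all $m$, while the limit $(\operatorname{off}(\bar\alpha),y)$ is not in $H'$.
\end{example}

Let $\mathbf{o}\in V^\omega$ be the constant sequence $*$. A clopen set $C\subset Y$ containing all $(\operatorname{off}(x),\mathbf{o})$ with $x>\gamma$ contains, for every $b\ge1$, a point $(\operatorname{on}(\alpha,m),\mathbf{o})$ with $c(\alpha)=b$. At this point a change of the single coordinate $y(b-1)$, as remote as we like, makes the continuous function $\chi_H$ jump from $0$ to $1$. Of course $C=Y\setminus H$ survives: having seen $b$, it answers with $N_C=b$.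

So we iterate. Instead of making the jump below $b$, we use a coordinate below $b$ to turn on a second switch, which announces a larger bound $b_1$. The set $C$ answers again, we turn on a third switch, and so on. If this goes on forever, the points converge to a point $z$ of the closed set $C$, and $N_C(z)$ is one fixed number while $b_n\to\infty$. Hence at some depth $n$ there is a coordinate below $b_n$ that $C$ does not control, and the jump can be made inside $C$. The price is that $F$ has to be continuous at the same point $z$, so the jump permitted at depth $n$ must tend to $0$; we take it to be $2^{-n}$. One run of this argument therefore gains only $2^{-n}$ for an $n$ that $C$ chooses.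

To collect a total gain of $1$ we let the levels branch. A task of size $2^{-q}$ may be completed by one jump, or it may be replaced by two tasks of size $2^{-q-1}$ to be done one after the other. If the initial task of size $1$ could not be finished inside $C$, one of its halves could not, then one of the halves of that half, and so on; this produces exactly the infinite run that the limit argument excludes. The next section turns this scheme into a function. As in Example~\ref{ex:onelevel}, every move has to name the moves made before it.

\section{Plays and their value}\label{sec:plays}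

\subsection{Legal plays}

A \emph{move} is a triple $e=(k,b,m)\in\omega^3$, with \emph{place} $k$, \emph{bound} $b=b(e)$ and \emph{delay} $m$. A \emph{play} is a finite sequence $\sigma=(e_1,\dots,e_r)$ of moves $e_s=(k_s,b_s,m_s)$ with pairwise distinct places. We put $K(\sigma)=\{k_1,\dots,k_r\}$ and $\sigma|_s=(e_1,\dots,e_s)$, and write $\sigma\subset\sigma'$ if $\sigma$ is an initial segment of $\sigma'$. From now on $D$ is the countable set of all pairs $d=(b,\tau)$ with $b\in\omega$ and $\tau$ a play; $b(d)=b$ is the \emph{bound} and $\tau$ the \emph{history} of $d$. The \emph{code} of the $s$-th move of $\sigma$ is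
\[
d_s=(b_s,\sigma|_{s-1}).
\]
It records all earlier moves and does not change when $\sigma$ is extended. It does not record the delay $m_s$, which the clopen set will choose after we have chosen the code.

A legal play carries a \emph{stack} $((\kappa_0,h_0),\dots,(\kappa_l,h_l))$, where the $\kappa_q$ are moves of the play and $h_q\in\{0,1\}$. The move $\kappa_q$ stands for an open task of size $2^{-q}$, and the counter $h_q$ is the number of its halves already done. The number $l$ is the \emph{level} of the play and $\kappa_l$ is the \emph{top}; the level is $-1$ if the stack is empty.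

\begin{definition}\label{def:legal}
Legal plays, their stacks, and terminal plays are defined by recursion on the length.
\begin{itemize}
\item The empty play is legal, has empty stack, and is not terminal. A play $(e)$ with $e=(k,b,m)$ is legal if and only if $k=0$ and $m\ge1$; its stack is $((e,0))$, and $e$ is called a \emph{push}.
\item Let $\sigma$ be legal of level $l\ge0$ and let $e=(k,b,m)$ with $k\notin K(\sigma)$. Then $\sigma^\frown e$ is legal if and only if $k<b(\kappa_l)$, and $m\ge1$ or $h_l=0$. If $m\ge1$, the move is a \emph{push}: the entry $(e,0)$ is appended to the stack. If $m=0$, the move is a \emph{completion}: the last entry is removed and the counter of the preceding entry, if there is one, is raised by $1$; the same is repeated as long as the last entry has counter $2$. If the stack becomes empty, $\sigma^\frown e$ is \emph{terminal}.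
\item A terminal play has no proper legal extension.
\end{itemize}
The \emph{value} of a legal play is $\operatorname{val}(\sigma)=1$ if $\sigma$ is terminal and $\operatorname{val}(\sigma)=\sum_{q\le l}h_q2^{-q-1}$ otherwise. The move $e_s$ of $\sigma$ is \emph{made at level} $q$ if $\sigma|_{s-1}$ has level $q$.
\end{definition}

Values lie in $[0,1]$. Initial segments of legal plays are legal. The stack entry $\kappa_q$ is a push made at level $q-1$; it keeps its position while it is in the stack and does not return once removed.

\begin{example}\label{ex:play}
In the following legal play the initial task $e_1$ is split into $e_2$ and $e_7$, and $e_2$ is split into $e_3$ and $e_5$. The place of each move after the first is below the bound of the top in the preceding row.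
\[
\begin{array}{lllc}
\text{move }(k,b,m) & \text{type} & \text{stack after the move} & \operatorname{val}\\
\hline
e_1=(0,3,1) & \text{push} & (e_1,0) & 0\\
e_2=(2,5,1) & \text{push} & (e_1,0),(e_2,0) & 0\\
e_3=(4,7,1) & \text{push} & (e_1,0),(e_2,0),(e_3,0) & 0\\
e_4=(5,0,0) & \text{completion} & (e_1,0),(e_2,1) & 1/4\\
e_5=(3,8,1) & \text{push} & (e_1,0),(e_2,1),(e_5,0) & 1/4\\
e_6=(6,0,0) & \text{completion} & (e_1,1) & 1/2\\
e_7=(1,9,1) & \text{push} & (e_1,1),(e_7,0) & 1/2\\
e_8=(7,0,0) & \text{completion} & \text{empty} & 1
\end{array}
\]
\end{example}

\begin{lemma}\label{lem:stack}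
\begin{itemize}
\item[(a)] A push does not change the value, and a completion made at level $l$ raises it by $2^{-l}$.
\item[(b)] Let $\sigma^\frown e$ be legal and let $(\kappa_q,h_q)$, $0\le q\le l$, be the stack of $\sigma$. If $\kappa_q$ is in the stack of $\sigma^\frown e$, the entries of level less than $q$ are unchanged. If it is not, the level of $\sigma^\frown e$ is less than $q$; moreover, for $q\ge1$, the move $\kappa_{q-1}$ becomes the top with counter $1$ if $h_{q-1}=0$, and is removed if $h_{q-1}=1$.
\item[(c)] Let $\sigma\subset\sigma'$ be legal and $q\ge0$, and suppose that $\sigma$ and every $\sigma''$ with $\sigma\subset\sigma''\subsetneq\sigma'$ have level at least $q$. Then $\operatorname{val}(\sigma')\le\operatorname{val}(\sigma)+2^{-q}$.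
\end{itemize}
\end{lemma}

\begin{proof}
(a) A push appends a counter $0$. A completion at level $l$ removes the counter $h_l=0$ and raises $h_{l-1}$, of weight $2^{-l}$, by $1$; for $l=0$ the value goes from $0$ to $1$. Each further removal, at a level $q$, replaces $2\cdot2^{-q-1}$ by one unit of weight $2^{-q}$ at level $q-1$, or by the terminal value $1$ if $q=0$.

(b) Entries are removed from the top downward, and a counter $h_{j}$ is raised only at the moment when $\kappa_{j+1}$ is removed. After that, $\kappa_j$ is removed if and only if its counter has reached $2$.

(c) Let $v=\sum_{j<q}h_j2^{-j-1}$ be computed at $\sigma$, so $v\le\operatorname{val}(\sigma)$. By (b) and the hypothesis, the entry of level $q$ can be removed only by the last move of $\sigma'$, and until then the entries below level $q$ are those of $\sigma$. If it is not removed, the stack of $\sigma'$ gives $\operatorname{val}(\sigma')<v+\sum_{j\ge q}2^{-j-1}=v+2^{-q}$. If it is removed, the last move is a completion at some level $l\ge q$, and just before it $h_l=0$ and $h_j=1$ for $q\le j<l$. The value before the move is $v+2^{-q}-2^{-l}$, so $\operatorname{val}(\sigma')=v+2^{-q}$ by (a).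
\end{proof}

\subsection{The function $f$ on sequences of states}

Let $W$ be the set of all maps $w:\omega\to\{*\}\cup(D\times\omega)$. We say that $w$ \emph{contains} a play $\sigma=(e_1,\dots,e_r)$ if $w(k_s)=(d_s,m_s)$ for all $s\le r$, and we put
\[
f(w)=\sup\{\operatorname{val}(\sigma):\ \sigma\text{ is legal and contained in } w\}\in[0,1].
\]
Lemma~\ref{lem:local} tells us which perturbations of $w$ the function $f$ has to withstand: on finitely many places, an ``on'' state stays as it is, and an ``off'' state may turn on, but only with a code known in advance and with a long delay. A \emph{forecast} for $w$ is a map $a:\omega\to D$ such that $a(k)=d$ whenever $w(k)=(d,m)$. For $N\in\omega$ let $U_N(w,a)$ be the set of all $w'\in W$ such that for every $k<N$ either $w'(k)=w(k)$, or $w(k)=*$ and $w'(k)=(a(k),m)$ with $m\ge N$. Thus for $w'\in U_N(w,a)$,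
\begin{equation}\label{eq:forecast}
k<N,\ w'(k)=(d,m)\ \Longrightarrow\ d=a(k),\ \text{ and } m\ge N \text{ if } w'(k)\neq w(k).
\end{equation}

\begin{proposition}\label{prop:f}
Let $w\in W$, let $a$ be a forecast for $w$, and let $i\in\omega$. There is $N$ such that $|f(w')-f(w)|\le2^{-i}$ for all $w'\in U_N(w,a)$.
\end{proposition}

The difficulty is the upper bound, since $w'$ is arbitrary beyond $N$ and may contain many plays that $w$ does not contain. The bounds confine the moves made at low levels to finitely many places known in advance. The histories then show that after the first move not contained in $w$ no low-level move can follow, and moves at high levels gain little.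

\begin{proof}
Let $n_0=1$ and $n_{q+1}=\max(\{n_q\}\cup\{b(a(k)):k<n_q\})$. Fix a legal play $\sigma_0$ contained in $w$ with $\operatorname{val}(\sigma_0)\ge f(w)-2^{-i}$. Choose $N$ larger than $n_{i+1}$, than all members of $K(\sigma_0)$, and than the place and the delay of every move occurring in the history of some $a(k)$ with $k<n_{i+1}$. Let $w'\in U_N(w,a)$.

For $k\in K(\sigma_0)$ we have $k<N$ and $w(k)\neq*$, so $w'(k)=w(k)$. Hence $w'$ contains $\sigma_0$ and $f(w')\ge f(w)-2^{-i}$.

For the upper bound let $\sigma'=(e_1,\dots,e_r)$ be legal and contained in $w'$. We show $\operatorname{val}(\sigma')\le f(w)+2^{-i-1}$.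

\emph{Step 1: a move made at level $q\le i$ has place less than $n_{q+1}\le n_{i+1}<N$.} We use induction on $q\ge-1$. The only move made at level $-1$ is $e_1$, with place $0<n_0$. Let $e_j$ be made at level $q$ with $0\le q\le i$, and let $e_v$ be the top of $\sigma'|_{j-1}$. Then $e_v$ was made at level $q-1$, so $k_v<n_q<N$, and $d_v=a(k_v)$ by \eqref{eq:forecast}. Legality gives $k_j<b_v=b(a(k_v))\le n_{q+1}$.

Let $s$ be maximal such that $\sigma=\sigma'|_s$ is contained in $w$; then $\operatorname{val}(\sigma)\le f(w)$. If $s=r$ there is nothing more to prove. Let $s<r$, so that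
\[
w'(k_{s+1})=(d_{s+1},m_{s+1})\neq w(k_{s+1}).
\]

\emph{Step 2: every move $e_j$ with $j\ge s+2$ is made at level at least $i+1$.} Otherwise $k_j<n_{i+1}$ by Step 1, and $a(k_j)=d_j=(b_j,\sigma'|_{j-1})$ by \eqref{eq:forecast}. The history $\sigma'|_{j-1}$ contains the move $e_{s+1}$, so $k_{s+1}<N$ and $m_{s+1}<N$ by the choice of $N$. But $k_{s+1}<N$ and $w'(k_{s+1})\ne w(k_{s+1})$ give $m_{s+1}\ge N$ by \eqref{eq:forecast}, a contradiction.

\emph{Step 3.} By Step 2 the plays $\sigma'|_{j}$ with $s+1\le j<r$ have level at least $i+1$. Let $q$ be the level of $\sigma$. If $q\ge i+1$, Lemma~\ref{lem:stack}(c) applied to $\sigma\subset\sigma'$ gives $\operatorname{val}(\sigma')\le\operatorname{val}(\sigma)+2^{-i-1}$. If $q\le i$, then $k_{s+1}<N$ by Step 1, so $m_{s+1}\ge N\ge1$ by \eqref{eq:forecast}. Hence $e_{s+1}$ is a push and $\operatorname{val}(\sigma'|_{s+1})=\operatorname{val}(\sigma)$. If $r=s+1$ we are done, and otherwise Lemma~\ref{lem:stack}(c) applied to $\sigma'|_{s+1}\subset\sigma'$ gives the same inequality as before.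
\end{proof}

\subsection{The function $F$ on $X$}

For $z=(z_k)_{k\in\omega}\in X=P^\omega$ define $w_z\in W$ by $w_z(k)=\operatorname{st}(z_k)$, and put $F(z)=f(w_z)$.

\begin{lemma}\label{lem:Fcont}
$F:X\to[0,1]$ is continuous.
\end{lemma}

\begin{proof}
Fix $z\in X$ with $z_k=(x^k,t^k)$. Let $a(k)=c(x^k_0)$ if $x^k_0\in\mathrm{Succ}$, and let $a(k)\in D$ be arbitrary otherwise. Then $a$ is a forecast for $w_z$. Given $i$, take $N$ from Proposition~\ref{prop:f}, and for each $k<N$ take a neighborhood $O_k$ of $z_k$ as in the relevant case of Lemma~\ref{lem:local}. If $z'_k\in O_k$ for all $k<N$, then $w_{z'}\in U_N(w_z,a)$, so $|F(z')-F(z)|\le2^{-i}$.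
\end{proof}

\section{Walking from $0$ to $1$ inside a clopen set}\label{sec:walk}

Let $C\subset X$ be clopen with $F^{-1}(0)\subset C$. We find a point of $C\cap F^{-1}(1)$; by \eqref{eq:szd} and Lemma~\ref{lem:Fcont} this proves Theorem~\ref{thm:A}.

\subsection{Positive assignments}

In Section~\ref{sec:switch} the free move at a block required that $C$ contain the off points of that block with all large $x$. Since we do not know in advance which blocks will be used, we keep track of this property for all unused blocks at once. An \emph{assignment} is a function $\rho$ from a subset of $\omega$ into $P$. For an assignment $\rho$ and $u=(u^k)_{k\in\omega}\in R^\omega$ let $z(\rho,u)\in X$ be the point with $k$-th coordinate $\rho(k)$ for $k\in\operatorname{dom}\rho$ and $\operatorname{off}(u^k)$ otherwise. Let $\rho$ be finite. The point $z(\rho,u)$ depends continuously on $(u^k)_{k\notin\operatorname{dom}\rho}$, which ranges over a countable product of copies of the $A_i$. Finite intersections of the $A_i$ are stationary, so Lemma~\ref{lem:constancy} yields $\gamma_\rho$ with $1\le\gamma_\rho<\omega_1$ such that either $z(\rho,u)\in C$ for all $u>\gamma_\rho$,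 or $z(\rho,u)\notin C$ for all $u>\gamma_\rho$. In the first case $\rho$ is \emph{positive}. The dichotomy is used as follows: to show that $\rho$ is positive it suffices to find a single $u>\gamma_\rho$ with $z(\rho,u)\in C$. Since a countable set of countable ordinals is bounded in $\omega_1$, one $u$ can serve countably many assignments.

The two kinds of steps from Section~\ref{sec:idea} now take the following form.

\begin{lemma}[free move]\label{lem:free}
Let $\rho$ be finite and positive, $k\notin\operatorname{dom}\rho$ and $d\in D$. There are $\alpha\in\mathrm{Succ}$ with $\alpha>1$ and $c(\alpha)=d$, and $m\ge1$, such that $\rho\cup\{(k,\operatorname{on}(\alpha,m))\}$ is positive.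
\end{lemma}

\begin{proof}
Choose $\alpha>\gamma_\rho$ with $c(\alpha)=d$; this is where the fibers of $c$ must be unbounded. Put $\rho_m=\rho\cup\{(k,\operatorname{on}(\alpha,m))\}$ and take $u\in R^\omega$ with $u>\gamma_\rho$ and $u>\gamma_{\rho_m}$ for all $m\ge1$. Let $\bar u$ be obtained from $u$ by replacing $u^k$ with $\bar\alpha$. Then $\bar u>\gamma_\rho$, so $z(\rho,\bar u)\in C$, and $z(\rho_m,u)\to z(\rho,\bar u)$ as $m\to\infty$. As $C$ is open, $z(\rho_m,u)\in C$ for large $m$, and such $\rho_m$ is positive.
\end{proof}

\begin{lemma}[remote move]\label{lem:remote}
Let $\rho^0\subset\rho^1\subset\cdots$ be finite positive assignments, let $k_n\notin\operatorname{dom}\rho^n$ with $k_n\to\infty$, and let $p_n\in P$. Then $\rho^{n+}=\rho^n\cup\{(k_n,p_n)\}$ is positive for all large $n$.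
\end{lemma}

\begin{proof}
Take $u$ with $u>\gamma_{\rho^n}$ and $u>\gamma_{\rho^{n+}}$ for all $n$, and let $\rho^\omega=\bigcup_n\rho^n$. Fix $k$. For large $n$ we have $k\neq k_n$, and $k\in\operatorname{dom}\rho^n$ if and only if $k\in\operatorname{dom}\rho^\omega$; so the points $z(\rho^n,u)$, $z(\rho^{n+},u)$ and $z(\rho^\omega,u)$ have the same $k$-th coordinate. Thus both sequences converge to $z(\rho^\omega,u)$. This point is in $C$ because $z(\rho^n,u)\in C$ and $C$ is closed. Since $C$ is open, $z(\rho^{n+},u)\in C$ for large $n$.
\end{proof}

\subsection{Every task can be finished}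

A \emph{realization} of a play $\sigma=(e_1,\dots,e_r)$ is an assignment $\rho$ with domain $K(\sigma)$ and $\rho(k_s)=\operatorname{on}(\alpha_s,m_s)$, where $\alpha_s\in\mathrm{Succ}$, $\alpha_s>1$ and $c(\alpha_s)=d_s$. By \eqref{eq:onoff}, $w_{z(\rho,u)}$ contains $\sigma$, so
\begin{equation}\label{eq:lower}
F(z(\rho,u))\ge\operatorname{val}(\sigma)\quad\text{if $\rho$ realizes the legal play $\sigma$.}
\end{equation}
A \emph{positive pair} $(\sigma,\rho)$ consists of a legal play $\sigma$ and a positive realization $\rho$ of it. The pair $(\emptyset,\emptyset)$ is positive: for $u>1$ all states of $z(\emptyset,u)$ are $*$ by \eqref{eq:onoff}, only the empty play is contained in $w_{z(\emptyset,u)}$, and so $z(\emptyset,u)\in F^{-1}(0)\subset C$. Lemma~\ref{lem:free} with $d=(b,\sigma)$ says that pushes are always available: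
\begin{equation}\label{eq:push}
\begin{array}{l}
\text{if $(\sigma,\rho)$ is a positive pair, $b\in\omega$, and $k$ is a place at which $\sigma$ admits a push,}\\
\text{there are $m\ge1$ and $\rho'\supset\rho$ such that $(\sigma^\frown(k,b,m),\rho')$ is a positive pair.}
\end{array}
\end{equation}

A task must keep two free places below its bound, one for each half, and the work on the first half must not occupy the place reserved for the second. For $\sigma\ne\emptyset$ let $\mu(\sigma)=\max K(\sigma)$.

\begin{definition}\label{def:prepared}
A positive pair $(\sigma,\rho)$ is \emph{prepared} if $\sigma\neq\emptyset$, the last move $e$ of $\sigma$ is a push, and $b(e)\ge\mu(\sigma)+3$. In this case $e$ is the top of $\sigma$, with counter $0$. A prepared pair $(\sigma,\rho)$ with last move $e$ is \emph{finished by} a positive pair $(\sigma',\rho')$ if $\sigma\subsetneq\sigma'$, $\rho\subset\rho'$, the move $e$ is in the stack of every $\sigma''$ with $\sigma\subset\sigma''\subsetneq\sigma'$ but not in the stack of $\sigma'$, and all places in $K(\sigma')\setminus K(\sigma)$ exceed $\mu(\sigma)$. It is \emph{finishable} if it is finished by some positive pair.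
\end{definition}

\begin{lemma}[bisection]\label{lem:bisect}
If a prepared pair $(\sigma,\rho)$ is not finishable, there is a prepared pair $(\sigma^*,\rho^*)$ that is not finishable, with $\sigma\subsetneq\sigma^*$ and $\rho\subset\rho^*$.
\end{lemma}

\begin{proof}
Let $e$ be the last move of $\sigma$ and $\mu=\mu(\sigma)$. The places $\mu+1$ and $\mu+2$ are not in $K(\sigma)$ and are less than $b(e)$. By \eqref{eq:push} there is a positive pair $(\sigma_1,\rho_1)$ extending $(\sigma,\rho)$ with $\sigma_1=\sigma^\frown e'$ and $e'=(\mu+2,\mu+5,m')$, $m'\ge1$. It is prepared, since $\mu(\sigma_1)=\mu+2$. If it is not finishable we are done.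

Otherwise it is finished by a positive pair $(\tau_1,\rho'_1)$. By Lemma~\ref{lem:stack}(b), the entry $(e,0)$ is unchanged as long as $e'$ is in the stack, and $e$ is the top of $\tau_1$ with counter $1$. The places in $K(\tau_1)\setminus K(\sigma_1)$ exceed $\mu+2$, so $\mu+1\notin K(\tau_1)$. By \eqref{eq:push} there is a positive pair $(\sigma_2,\rho_2)$ extending $(\tau_1,\rho'_1)$ with $\sigma_2=\tau_1{}^\frown e''$ and $e''=(\mu+1,\mu(\tau_1)+3,m'')$, $m''\ge1$. It is prepared, since $\mu(\sigma_2)=\mu(\tau_1)$. If it is not finishable we are done.

Otherwise it is finished by a positive pair $(\tau_2,\rho'_2)$. By Lemma~\ref{lem:stack}(b), the entry $(e,1)$ is unchanged as long as $e''$ is in the stack, and $e$ is removed together with $e''$ by the last move of $\tau_2$. The places in $K(\tau_2)\setminus K(\sigma)$ are $\mu+1$, $\mu+2$, and places exceeding $\mu(\sigma_1)=\mu+2$ or $\mu(\sigma_2)\geq\mu+2$. So $(\tau_2,\rho'_2)$ finishes $(\sigma,\rho)$, contrary to the hypothesis.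
\end{proof}

The places and the bounds of the pushes in Example~\ref{ex:play} follow the pattern of this proof.

\begin{proposition}\label{prop:finish}
Every prepared pair is finishable.
\end{proposition}

\begin{proof}
Otherwise Lemma~\ref{lem:bisect} gives prepared pairs $(\sigma^n,\rho^n)$, none of them finishable, with $\sigma^n\subsetneq\sigma^{n+1}$ and $\rho^n\subset\rho^{n+1}$. Let $k_n=\mu(\sigma^n)+1$. The play $\sigma^n$ has at least $n+1$ distinct places, so $k_n>n$. The play $\tau^n=\sigma^n{}^\frown(k_n,0,0)$ is legal, because $k_n\notin K(\sigma^n)$, $k_n$ is below the bound of the top of $\sigma^n$, and the top has counter $0$. Its last move is a completion that removes this top. Choose $\alpha_n\in\mathrm{Succ}$ with $\alpha_n>1$ and $c(\alpha_n)=(0,\sigma^n)$. Then $\rho^{n+}=\rho^n\cup\{(k_n,\operatorname{on}(\alpha_n,0))\}$ realizes $\tau^n$. By Lemma~\ref{lem:remote}, $\rho^{n+}$ is positive for some $n$, and then $(\tau^n,\rho^{n+})$ finishes $(\sigma^n,\rho^n)$, a contradiction.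
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By \eqref{eq:push} applied to $(\emptyset,\emptyset)$ there is a positive pair $(\sigma,\rho)$ with $\sigma=(e)$, $e=(0,3,m)$, $m\ge1$. It is prepared, so by Proposition~\ref{prop:finish} it is finished by a positive pair $(\sigma',\rho')$. The move $e$ had level $0$ in the stack and has been removed, so $\sigma'$ is terminal and $\operatorname{val}(\sigma')=1$. For $u>\gamma_{\rho'}$ we have $z(\rho',u)\in C$, and $F(z(\rho',u))=1$ by \eqref{eq:lower}.
\end{proof}

\section{Products whose stationary factors have a stationary intersection}\label{sec:positive}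

In this section $A_k$ and $J$ are as in Theorem~\ref{thm:B}, and $Z=\prod_{k\in\omega}A_k$. We may assume that all $A_k$ are nonempty. Let $g:Z\to[0,1]$ be continuous, and for $Q\subset Z$ let $\operatorname{osc}(Q)=\sup\{|g(z)-g(z')|:z,z'\in Q\}$, with $\operatorname{osc}(\emptyset)=0$. It suffices to partition $Z$ into open sets $Q$ with $\operatorname{osc}(Q)\le1/2$. Indeed, the union $C$ of the members meeting $g^{-1}(0)$ is then clopen, contains $g^{-1}(0)$, and misses $g^{-1}(1)$, as \eqref{eq:szd} requires.

The plan is visible for a single stationary factor $A$. The pressing-down lemma gives $\gamma$ such that $g$ oscillates by at most $1/2$ on $\{z\in A:z>\gamma\}$, and what remains is the countable set $A\cap[0,\gamma]$, which can be cut into small clopen pieces. In a product, some coordinates are confined to countable sets while the others are still allowed to be large, and we need the following mixed form of this statement. It is the only place where the hypothesis of Theorem~\ref{thm:B} is used.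

\begin{lemma}\label{lem:mixed}
Let $x\in Z$, $\omega\setminus J\subset K\subset\omega$ and $L=\omega\setminus K$. There are finite sets $K'\subset K$ and $\Phi\subset L$, neighborhoods $O_k$ of $x_k$ in $A_k$ $(k\in K')$ and $\gamma<\omega_1$ such that $\operatorname{osc}(O)\le1/2$ for
\[
O=\{z\in Z:\ z_k\in O_k\ (k\in K'),\ z_k>\gamma\ (k\in\Phi)\}.
\]
\end{lemma}

\begin{proof}
If $L=\emptyset$, this is the continuity of $g$ at $x$. Otherwise $\emptyset\ne L\subset J$, and $S=\mathrm{Lim}\cap\bigcap_{k\in J}A_k$ is stationary. For $k\in K$ fix a countable base at $x_k$ in $A_k$. For $\delta\in S$ the point equal to $x_k$ for $k\in K$ and to $\delta$ for $k\in L$ belongs to $Z$. Continuity of $g$ at this point gives finite sets $K_\delta\subset K$ and $\Phi_\delta\subset L$, members $O^\delta_k$ $(k\in K_\delta)$ of the fixed bases, and $\gamma_\delta<\delta$ such that $\operatorname{osc}(O^\delta)\le1/2$ for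
\[
O^\delta=\{z\in Z:\ z_k\in O^\delta_k\ (k\in K_\delta),\ \gamma_\delta<z_k\le\delta\ (k\in\Phi_\delta)\}.
\]
By (F3), $\gamma_\delta$ equals a fixed $\gamma$ on a stationary subset of $S$. The remaining data take countably many values, so by (F1) they equal fixed $K'$, $\Phi$, $(O_k)_{k\in K'}$ on a stationary subset $S'$ of that set. Given $z,z'\in O$, choose $\delta\in S'$ above the finitely many ordinals $z_k,z'_k$ $(k\in\Phi)$. Then $z,z'\in O^\delta$, so $|g(z)-g(z')|\le1/2$.
\end{proof}

\begin{remark}\label{rem:fails}
The lemma fails for $g=F$ on the space $X$ of Theorem~\ref{thm:A} with $T=\mathrm{Succ}$. Let $K$ be the set of all coordinates $t^k_m$, and let $x$ have all these coordinates equal to $1$. Given $K'$, $\Phi$, $O_k$ and $\gamma\ge 1$, choose $b\ge2$ and $m\ge1$ so large that $K'$ contains neither $t^0_m$ nor $t^{b-1}_0$. Let $\rho$ be a realization of the terminal play $((0,b,m),(b-1,0,0))$ with $\alpha_1,\alpha_2>\gamma$, and let $u>\gamma$. Then $z(\emptyset,u)$ and $z(\rho,u)$ both lie in $O$, and $F$ takes the values $0$ and $1$ at them.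
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We cut $Z$ into clopen boxes in $\omega$ stages. The difficulty is that a point may have infinitely many coordinates confined to countable sets one after another, and we must make sure that it is nevertheless captured at a finite stage. This is arranged by always using the admissible finite set of coordinates that comes first in a fixed enumeration.

\emph{Preparations.} For $k\notin J$ let $\Gamma_k$ be a club set disjoint from $A_k$. Since $\Gamma_k$ is closed and unbounded, every point of $A_k$ lies below $\min\Gamma_k$ or strictly between two consecutive elements of $\Gamma_k$. The traces of these open intervals form a partition $\mathcal P_k$ of $A_k$ into countable open, hence clopen, sets. For each $k$ and each countable clopen $B\subset A_k$ fix an enumeration $W^B_1,W^B_2,\dots$ of a base of $B$ consisting of clopen sets, for instance of the traces on $B$ of the intervals $[0,\beta]$ and $(\alpha,\beta]$ with $\beta\le\sup B$. Let $\Phi_1,\Phi_2,\dots$ enumerate the finite nonempty subsets of $J$; the list may be finite or empty.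

A \emph{piece} is a clopen set given with a description
\[
Q=\{z\in Z:\ z_k\in U_k\ (k\in K_Q),\ z_k>\gamma_k\ (k\in M_Q)\},
\]
where $K_Q$ and $M_Q$ are finite and disjoint, $M_Q\subset J$, and each $U_k$ is a countable clopen subset of $A_k$. The coordinates in $K_Q$ are \emph{frozen}. A frozen coordinate $k$ stays frozen in all pieces later cut out of $Q$, and we remember the set $B_k\supset U_k$ that served as $U_k$ when $k$ was first frozen.

\emph{The construction.} The only active piece of stage $0$ is $Z$. At stage $n$ each active piece $Q$ is treated as follows.
\begin{itemize}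
\item[(1)] If $\operatorname{osc}(Q)\le1/2$, then $Q$ is declared final.
\item[(2)] Otherwise call $i$ \emph{admissible} for $Q$ if $\Phi_i\cap K_Q=\emptyset$ and $\operatorname{osc}(\{z\in Q:z_k>\gamma\ (k\in\Phi_i)\})\le1/2$ for some $\gamma<\omega_1$. If no $i$ is admissible, $Q$ is passed on to (3). If some $i$ is, let $\varphi(Q)$ be the least one, fix a corresponding $\gamma$, put $\Phi=\Phi_{\varphi(Q)}$, and split $Q$ into the sets
\[
Q_E=\{z\in Q:\ z_k\le\gamma\ (k\in E),\ z_k>\gamma\ (k\in\Phi\setminus E)\},\qquad E\subset\Phi .
\]
The set $Q_\emptyset$ is declared final. For $E\neq\emptyset$ the set $Q_E$ is passed on to (3) as a piece in which the coordinates $k\in E$ are newly frozen, with $U_k=A_k\cap(\gamma_k,\gamma]$ if $k\in M_Q$ and $U_k=A_k\cap[0,\gamma]$ otherwise; a coordinate $k\in\Phi\setminus E$ gets the lower bound $\max(\gamma_k,\gamma)$ if $k\in M_Q$ and $\gamma$ otherwise.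
\item[(3)] In each piece passed on, if $n\notin J$, freeze the coordinate $n$ by splitting according to the member of $\mathcal P_n$ that contains $z_n$. Then, for each frozen $k$, split $U_k$ into finitely many clopen sets each of which is contained in or disjoint from each of $W^{B_k}_1,\dots,W^{B_k}_n$, and split the piece accordingly. The nonempty parts so obtained are the active pieces of stage $n+1$.
\end{itemize}
For each $n$, the active pieces of stage $n$ and the pieces declared final before stage $n$ form a partition of $Z$. So the final pieces are pairwise disjoint clopen sets of oscillation at most $1/2$, and it remains to show that they cover $Z$.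

\emph{The final pieces cover $Z$.} Suppose $x\in Z$ lies in no final piece. Then for each $n$ there is an active piece $Q_n\ni x$ of stage $n$, cut out of $Q_{n-1}$ if $n\geq1$. The sets $K_n=K_{Q_n}$ increase, and $K=\bigcup_nK_n\supset\omega\setminus J$ by (3). Take $K'$, $\Phi$, $O_k$, $\gamma$ and $O$ from Lemma~\ref{lem:mixed} for this $x$ and $K$. For $k\in K'$ choose $j$ with $x_k\in W^{B_k}_j\subset O_k$. If $n\ge j$ and $k\in K_n$, the set $U_k$ of $Q_{n+1}$ contains $x_k$ and is contained in or disjoint from $W^{B_k}_j$, so $U_k\subset O_k$. As $K'$ is finite, there is $n_0$ such that for all $n\ge n_0$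
\[
\{z\in Q_n:\ z_k>\gamma\ (k\in\Phi)\}\subset O .
\]
If $\Phi=\emptyset$, then $\operatorname{osc}(Q_{n_0})\le1/2$ and $Q_{n_0}\ni x$ is final by (1), a contradiction. So $\Phi=\Phi_i$ for some $i$, because $\Phi\subset\omega\setminus K\subset J$. Let $n\ge n_0$. The piece $Q_n$ is not final, and $i$ is admissible for it since $\Phi\cap K_n=\emptyset$. Hence $\varphi(Q_n)$ is defined and $\varphi(Q_n)\le i$. The point $x$ is not in the final part $(Q_n)_\emptyset$, so some $k\in\Phi_{\varphi(Q_n)}$ belongs to $K_{n+1}$. For $n'>n$ we have $K_{n+1}\subset K_{n'}$ and $\Phi_{\varphi(Q_{n'})}\cap K_{n'}=\emptyset$, so $\varphi(Q_{n'})\neq\varphi(Q_n)$. Thus the numbers $\varphi(Q_n)$, $n\ge n_0$, are pairwise distinct and at most $i$, which is impossible.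

For the last assertion let all $A_k$ equal $A$. If $A$ is stationary, then $\bigcap_{k\in J}A_k=A$; if it is not, then $J=\emptyset$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Topological properties of products of ordinals},
\texttt{http://www.kurims.kyoto-u.ac.jp/\textasciitilde kyodo/kokyuroku/contents/pdf/1530-5.pdf}

\end{thebibliography}
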